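# A $C^{1,1}$ isometric immersion of the Lobachevsky plane into $E^3$

## 1. A saddle with six asymptotic rays

Let $u_i=(\cos\frac{i\pi}{3},\sin\frac{i\pi}{3})$, with $i$ taken modulo $6$. Every vector $v$ in the closed plane sector between $u_i$ and $u_{i+1}$ is $v=pu_i+qu_{i+1}$ with $p,q\ge0$. Put
$$z(v)=(-1)^i\,\tfrac{\sqrt3}{2}\,pq .$$
In the sector $i=0$ we have $x=p+\frac q2$, $y=\frac{\sqrt3}2q$, so $p=x-\frac{y}{\sqrt3}$, $q=\frac{2y}{\sqrt3}$ and
$$z=xy-\tfrac{1}{\sqrt3}y^2,\qquad \nabla z=\bigl(y,\;x-\tfrac{2}{\sqrt3}y\bigr),\qquad z_{xx}z_{yy}-z_{xy}^2=-1 .$$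
Reflection in the $x$-axis exchanges the sectors $0$ and $-1$, exchanges $p$ and $q$, and changes the sign $(-1)^i$. Hence $z=xy+\frac1{\sqrt3}y^2$ in the sector $i=-1$, with gradient $(y,x+\frac2{\sqrt3}y)$. On the positive $x$-axis both gradients equal $(0,x)$. Rotation by $60^\circ$ turns $z$ into $-z$, so the gradients match on all six rays. Thus $z$ is $C^1$, its gradient is Lipschitz, $z_{yy}$ jumps from $\frac{2}{\sqrt 3}$ to $-\frac2{\sqrt3}$ across the positive $x$-axis, and the Hessian determinant is $-1$ off the six rays. At the origin the graph has six asymptotic rays. A $C^2$ surface with negative curvature has exactly four at every point, because an indefinite quadratic form in two variables has two null lines.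

The same works for $2N$ sectors with arbitrary angles $\alpha_i\in(0,\pi)$, $\sum\alpha_i=2\pi$, if $z=(-1)^i\sin\alpha_i\,pq$. Write $J$ for rotation by $+90^\circ$. At the point $ru_i$ the derivative along $u_i$ vanishes. From the sector $(u_i,u_{i+1})$ the derivative along $u_{i+1}=\cos\alpha_iu_i+\sin\alpha_iJu_i$ is $(-1)^i\sin\alpha_i\,r$, so the derivative along $Ju_i$ is $(-1)^ir$. From the sector $(u_{i-1},u_i)$ the derivative along $u_{i-1}=\cos\alpha_{i-1}u_i-\sin\alpha_{i-1}Ju_i$ is $(-1)^{i-1}\sin\alpha_{i-1}r$, so the derivative along $Ju_i$ is again $(-1)^ir$. The gradients match whatever the angles are. What makes them match is that the mixed second derivative $\operatorname{Hess}z(T,JT)$, with $T=u_i$, is $+1$ on the even rays and $-1$ on the odd rays, seen from both sides. Call the even rays red and the odd rays blue. This coloring will return.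

How much area does the Gauss map of this graph cover? The unit normal is $\Psi(\nabla z)$ with $\Psi(a,b)=(-a,-b,1)/\sqrt{1+a^2+b^2}$. The map $\Psi$ has Jacobian $(1+a^2+b^2)^{-3/2}\le1$, and $\nabla z$ is linear with determinant $-1$ on each sector. So if a Borel part $E$ of the graph projects to $E_0\subset\mathbb R^2$, the spherical image has area $|n(E)|\le\operatorname{area}(E_0)\le\operatorname{area}(E)$. There is nevertheless something unusual. For six rays, the sector $0$ (opening $60^\circ$) is mapped by $\nabla z$ onto a sector of opening $120^\circ$, traversed clockwise, from the direction $(0,1)$ to the direction $(\frac{\sqrt3}2,-\frac12)$. The six sectors together wind clockwise twice around the origin.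

This is an example of the following notion of Pogorelov.

**Definition 1.** Let $F$ be a two-dimensional $C^1$ immersed surface in $E^3$ with continuous unit normal $n$ and Gauss map $n:F\to S^2$. It has *locally bounded extrinsic curvature* if every point has a neighborhood $U$ and a constant $C_U$ such that $\sum_{i=1}^k|n(E_i)|\le C_U$ for every finite collection of pairwise disjoint closed subsets $E_1,\dots,E_k\subset U$. Here $|\cdot|$ is area on $S^2$. These surfaces are also called simply $C^1$ surfaces of bounded extrinsic curvature.

The *intrinsic metric* of $F$ is the length metric induced from $E^3$. Let $H^2$ be the Lobachevsky plane, the complete simply connected surface of constant curvature $-1$. An *isometric immersion of $H^2$ in this class* is a $C^1$ immersion $f:H^2\to E^3$ whose image surface has locally bounded extrinsic curvature and whose induced intrinsic metric is the metric of $H^2$.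

Two classical facts remain valid in this class: the unique determination of the sphere $S^2$ in $E^3$, and the fact that a complete surface of zero Gaussian curvature in $E^3$ is cylindrical. The Hilbert theorem says, for smooth surfaces, that $H^2$ has no isometric immersion into $E^3$. The survey "Isometric immersions of space forms into Riemannian and pseudo-Riemannian spaces of constant curvature" asks whether this theorem also holds in the class of Definition 1. The six-ray saddle shows that the class allows points which no $C^2$ surface of negative curvature has. Can such branch points be used to build all of $H^2$? They can.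

**Theorem 1.** Let $N\ge2$, $\theta_1,\dots,\theta_{2N}\in(0,\pi)$, $\sum\theta_i=2\pi$ (for example $N=2$, $\theta_i=\pi/2$). There is a $C^1$ isometric immersion $f:H^2\to E^3$ with unit normal $n$ such that

1. $f\in C^{1,1}_{loc}$, and $f$ is $C^\infty$ up to the boundary on each piece of a locally finite decomposition of $H^2$ into closed pieces bounded by smooth arcs;
2. $|n(E)|\le\operatorname{area}(E)$ for every Borel $E\subset H^2$; hence $\sum|n(E_i)|\le\operatorname{area}(U)$ for pairwise disjoint closed $E_i\subset U$, so $f$ has locally bounded extrinsic curvature;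
3. at some point exactly $2N$ asymptotic rays issue, with consecutive angles $\theta_1,\dots,\theta_{2N}$.

Consequently the Hilbert theorem does **not** hold in the class of $C^1$ surfaces of locally bounded extrinsic curvature.

Throughout, a function is *smooth on a closed set* if it is the restriction of a $C^\infty$ function on an open neighborhood, and $J$ is rotation by $+90^\circ$ in an oriented surface.

## 2. Chebyshev nets of asymptotic lines

A *Chebyshev net* is a coordinate system $(p,q)$ in which all coordinate lines are parametrized by arc length. If $\varphi$ is the angle between $\partial_p$ and $\partial_q$, the metric is $dp^2+2\cos\varphi\,dp\,dq+dq^2$. The next lemma says that a solution of $\varphi_{pq}=\sin\varphi$ gives curvature $-1$ and an immersion whose asymptotic lines are the net lines.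

**Lemma 2.** Let $\varphi(p,q)$ be smooth with $\varphi_{pq}=\sin\varphi$, let $\sigma=\pm1$, and put
$$\theta_1=dp+\cos\varphi\,dq,\quad\theta_2=\sin\varphi\,dq,\quad\omega=-\varphi_p\,dp,\quad a=\sigma\sin\varphi\,dq,\quad b=\sigma(dp-\cos\varphi\,dq).$$

(i) $d\theta_1=\omega\wedge\theta_2$, $\ d\theta_2=-\omega\wedge\theta_1$, $\ d\omega=\theta_1\wedge\theta_2=-a\wedge b$, $\ da=\omega\wedge b$, $\ db=-\omega\wedge a$, $\ \theta_1\wedge a+\theta_2\wedge b=0$.

(ii) Where $0<\varphi<\pi$, the metric $g=\theta_1^2+\theta_2^2=dp^2+2\cos\varphi\,dp\,dq+dq^2$ has curvature $-1$. With the orientation in which $(\partial_p,\partial_q)$ is positive, $p$-lines have geodesic curvature $-\varphi_p$ and $q$-lines have $+\varphi_q$.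

(iii) The system
$$df=\theta_1e_1+\theta_2e_2,\quad de_1=\omega e_2+an,\quad de_2=-\omega e_1+bn,\quad dn=-ae_1-be_2 \tag{1}$$
for $f\in E^3$, $(e_1,e_2,n)\in SO(3)$ is completely integrable. Where $0<\varphi<\pi$, $f$ is an isometric immersion of $g$ with normal $n$ and $II=2\sigma\sin\varphi\,dp\,dq$. Moreover $II(T,T)=0$ for $T=\partial_p,\partial_q$, and
$$II(\partial_p,J\partial_p)=\sigma,\qquad II(\partial_q,J\partial_q)=-\sigma. \tag{2}$$

(iv) Conversely, where $0<\varphi<\pi$, a smooth isometric $f$ with normal $n=df(e)\times df(Je)$ ($|e|=1$) and $II=2\sigma\sin\varphi\,dp\,dq$ satisfies (1) with $e_1=df(\partial_p)$, $e_2=df(J\partial_p)$. So two such maps on a connected domain differ by a proper rigid motion.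

*Proof.* (i) We compute each item.

- $d\theta_1=-\varphi_p\sin\varphi\,dp\wedge dq=\omega\wedge\theta_2$.
- $d\theta_2=\varphi_p\cos\varphi\,dp\wedge dq=-\omega\wedge\theta_1$.
- $d\omega=\varphi_{pq}\,dp\wedge dq=\sin\varphi\,dp\wedge dq=\theta_1\wedge\theta_2$, and $a\wedge b=\sin\varphi\,dq\wedge dp=-\sin\varphi\,dp\wedge dq$.
- $da=\sigma\varphi_p\cos\varphi\,dp\wedge dq=\omega\wedge b$.
- $db=\sigma\varphi_p\sin\varphi\,dp\wedge dq=-\omega\wedge a$.
- $\theta_1\wedge a=\sigma\sin\varphi\,dp\wedge dq=-\theta_2\wedge b$.

(ii) The dual frame of $(\theta_1,\theta_2)$ is $e_1=\partial_p$, $e_2=J\partial_p$. The first two equations of (i) say that $\omega$ is its connection form: $\nabla e_1=\omega e_2$, $\nabla e_2=-\omega e_1$. The curvature is defined by $d\omega=-K\,\theta_1\wedge\theta_2$, so $K=-1$. A $p$-line has unit tangent $e_1$, hence curvature $\omega(\partial_p)=-\varphi_p$. A $q$-line has tangent $\partial_q=\cos\varphi\,e_1+\sin\varphi\,e_2$, hence curvature $\varphi_q+\omega(\partial_q)=\varphi_q$.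

(iii) Apply $d$ to the right sides of (1) and substitute (1). The first equation gives the coefficients $d\theta_1-\omega\wedge\theta_2$ of $e_1$, $d\theta_2+\omega\wedge\theta_1$ of $e_2$, $-(\theta_1\wedge a+\theta_2\wedge b)$ of $n$. The second gives $d\omega+a\wedge b$ of $e_2$ and $da-\omega\wedge b$ of $n$. The third gives $-(d\omega+a\wedge b)$ of $e_1$ and $db+\omega\wedge a$ of $n$. The fourth gives $-(da-\omega\wedge b)$ of $e_1$ and $-(db+\omega\wedge a)$ of $e_2$. All vanish by (i). The equations for $(e_1,e_2,n)$ are linear with skew coefficient matrix, so on a simply connected domain solutions exist globally, stay in $SO(3)$ and are determined by their value at one point; then $df$ is closed and $f$ is found by integration.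

Next, $II=-\langle dn,df\rangle=a\theta_1+b\theta_2=2\sigma\sin\varphi\,dp\,dq$. This vanishes on $\partial_p$ and $\partial_q$. Since $J\partial_p=e_2=(\partial_q-\cos\varphi\,\partial_p)/\sin\varphi$, we get $II(e_1,e_2)=a(e_2)=\sigma$. Since $J\partial_q=-\sin\varphi\,e_1+\cos\varphi\,e_2$, we get $II(\partial_q,J\partial_q)=-\sin\varphi\,a(\partial_q)+\cos\varphi\,b(\partial_q)=-\sigma\sin^2\varphi-\sigma\cos^2\varphi=-\sigma$.

(iv) For such an $f$, the Gauss and Weingarten formulas are the equations (1) with the connection form $\omega$ and with $II(\cdot,\partial_p)$, $II(\cdot,J\partial_p)$ in place of $a,b$. Now $II(\partial_p,\partial_p)=0$, $II(\partial_q,\partial_p)=\sigma\sin\varphi$, so $II(\cdot,\partial_p)=a$. And $II(\partial_p,J\partial_p)=\sigma$, $II(\partial_q,J\partial_p)=II(\partial_q,\partial_q-\cos\varphi\,\partial_p)/\sin\varphi=-\sigma\cos\varphi$, so $II(\cdot,J\partial_p)=b$. The last claim is the uniqueness for (1), which is invariant under proper rigid motions. $\square$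

At a point of the net, the angle between $\partial_p,\partial_q$, and between $-\partial_p,-\partial_q$, is $\varphi$; the other two quadrants have angle $\pi-\varphi$.

*Example.* Put $u=p+q$ and $\varphi=4\arctan e^{u}$. With $\varphi$ viewed as a function of $u$, $\varphi'=2\operatorname{sech}u=2\sin\frac\varphi2$ and $\varphi''=\cos\frac\varphi2\,\varphi'=\sin\varphi$, so $\varphi_{pq}=\sin\varphi$. For $u<0$ we have $0<\varphi<\pi$. With $v=p-q$, the identity
$$dp^2+2\cos\varphi\,dp\,dq+dq^2=\cos^2\tfrac\varphi2\,(dp+dq)^2+\sin^2\tfrac\varphi2\,(dp-dq)^2 \tag{3}$$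
gives $g=\tanh^2u\,du^2+\operatorname{sech}^2u\,dv^2$. With $w=\ln\cosh u$ this is $dw^2+e^{-2w}dv^2$, the metric of the pseudosphere. As $u\to0^-$ the angle tends to $\pi$ and the net degenerates, at the finite distance $w\to0$. The danger is an angle that reaches $\pi$.

## 3. One sector with constant data, and where it degenerates

Here is the first thing one would try. Put $2N$ geodesic rays through a point $o$, with consecutive angles $\theta_i$, and in each sector solve $\varphi_{st}=\sin\varphi$ on the whole quadrant $s,t\ge0$ with both axes geodesic. By Lemma 2(ii) this means $\varphi=\beta_0$ on both axes, where $\beta_0=\theta_i$: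
$$\varphi(s,t)=\beta_0+\int_0^s\!\!\int_0^t\sin\varphi\,dt'ds'.$$
This equation has a unique continuous solution (Picard iteration, carried out in Section 5). It is invariant under $(s,t)\mapsto(\lambda s,t/\lambda)$, so by uniqueness $\varphi=y(st)$, and from $\varphi_s=ty'$, $\varphi_{st}=y'+st\,y''$ we get
$$(zy')'=\sin y,\qquad y(0)=\beta_0. \tag{4}$$
As long as $y<\pi$ we have $zy'(z)=\int_0^z\sin y>0$, so $y$ increases. Suppose $y<\pi$ for all $z$. Put $\kappa=\int_0^1\sin y>0$. For $z\ge1$ we have $y'\ge\kappa/z$, so $y(z)\ge y(1)+\kappa\ln z\to\infty$, a contradiction. So there is a first $z_*$ with $y(z_*)=\pi$. On the hyperbola $st=z_*$ the metric has determinant $\sin^2\varphi=0$. The point $(\sqrt{z_*},\sqrt{z_*})$ of it is reached from the apex by a path of length $2\sqrt{z_*}$, along an axis and then along a net line. So the part $st<z_*$ is not complete, and the net cannot be continued past the hyperbola as an immersed one. This is the exact point where the first attempt stops.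

We therefore stop earlier, near a hyperbola $st=c$, and start again there with new sectors. Two numbers must be compared.

*Cost.* Up to $st\le c$ the angle grows at most by a factor $1+O(c)$. Indeed, if $\varphi\le\beta_0I$ with $I(z)=\sum_jz^j/(j!)^2\le e^z$, then $\sin\varphi\le\varphi\le\beta_0I$ reproduces the bound, because $1+\int_0^s\!\int_0^tI(s't')=I(st)$.

*Gain.* On $st=c$ we have $s+t\ge2\sqrt c$. By (3), $|d(s+t)|\le1/\cos\frac\varphi2$, so if all angles stay below a fixed $\Theta<\pi$, the function $s+t$ measures distance up to a constant.

With a fixed $c$ in every generation, the angle bound grows by a fixed factor each time and passes $\pi$ after finitely many generations. But with $c_n=\delta(n+1)^{-2}$ in generation $n$ the factors $e^{O(c_n)}$ have a finite product, as close to $1$ as we like when $\delta$ is small, while the gains $2\sqrt{c_n}$ have infinite sum. The cost is linear in $c$ and the gain is of order $\sqrt c$; this gap is what the whole construction uses.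

## 4. Restarting at a staircase: the angle budget

A restart must give fresh geodesic axes, so that the growth is again measured by the product of the new coordinates. We glue along net lines. Three things must agree there: the geodesic curvature of the arc from both sides; the angles around each point, which must add up to $2\pi$; and the value $II(T,JT)=\pm1$ of (2), which is the coloring of Section 1. The second derivatives, and the angle $\varphi$, may jump.

The hyperbola $st=c$ is not made of net lines, so we replace it by the staircase with inner corners $p_k=(\sqrt c\,2^{-k},\sqrt c\,2^k)$ on $st=c$ and outer corners $q_k=(\sqrt c\,2^{-k},\sqrt c\,2^{k+1})$ on $st=2c$, $k\in\mathbb Z$. For $c=1$ it passes through $p_0=(1,1)$, then up to $q_0=(1,2)$, then left to $p_1=(\frac12,2)$, up to $q_1=(\frac12,4)$, and so on. Let $o_k=(\sqrt c\,2^{-k-1},\sqrt c\,2^k)$; here $o_0=(\frac12,1)$. We draw $s$ to the right and $t$ upward.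

*At $p_k$* the inner region fills three quadrants with angles $\pi-\varphi,\varphi,\pi-\varphi$, so the angle $\varphi(p_k)$ is left for the outside. The colors of successive rays alternate, and the edge to the right is an $s$-line, the edge going up is a $t$-line; so an even number of new rays issue from $p_k$ into the outside. With no new ray we would get, near $p_k$, just the old solution continued. So we take two new rays, hence three new sectors: $W''_{k-1}$ along the right edge $p_kq_{k-1}$, then $C_k$, then $W'_k$ along the upward edge $p_kq_k$.

*Along the edges.* By Lemma 2(ii), equality of curvatures forces the angle function of $W'_k$ on $p_kq_k$ to have the same derivative as $\varphi$; at a jump of $\varphi$ the angle sum forces the same jump. So it equals $\varphi-\delta'_k$ with a constant $\delta'_k$. Likewise $W''_k$, with apex $p_{k+1}$, has angle function $\varphi-\delta''_k$ on $p_{k+1}q_k$. The angle left for $C_k$ is $\delta'_k+\delta''_{k-1}-\varphi(p_k)$.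

*At $q_k$* the inner region has angle $\varphi(q_k)$, and $W'_k$, $W''_k$ have angles $\pi-\varphi(q_k)+\delta'_k$ and $\pi-\varphi(q_k)+\delta''_k$ on the sides of their edges. What remains is $\varphi(q_k)-\delta'_k-\delta''_k$. There the axes of $W'_k$ and of $W''_k$ that contain the edges continue beyond $q_k$, as a $t$-colored and an $s$-colored ray. They have different colors, so they cannot be glued to each other, and we put one more sector $D_k$ between them. The remaining angle is shared by $W'_k$, $D_k$, $W''_k$, each receiving a third; the angle functions of $W'_k$ and $W''_k$ jump to this value at $q_k$.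

All angles must be positive and must not exceed the old ones. Put $\Delta_k=\varphi(p_k)-\varphi(o_k)$. The choice
$$\delta'_k=\Delta_k,\qquad\delta''_{k-1}=\varphi(p_k)-\tfrac12\Delta_k$$
gives at $p_k$ the angles $\frac12\Delta_k,\ \frac12\Delta_k,\ \varphi(o_k)$, with sum $\varphi(p_k)$. At $q_k$ it leaves $\varphi(q_k)-\varphi(p_{k+1})-\Delta_k+\frac12\Delta_{k+1}$. Here $\varphi(q_k)-\varphi(p_{k+1})$ is the integral of $\sin\varphi$ over $s\in[\sqrt c2^{-k-1},\sqrt c2^{-k}]$, $0\le t\le\sqrt c2^{k+1}$, and $\Delta_k$ is the integral over the part $t\le\sqrt c2^k$. So the difference is positive.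

*Example.* With constant data $\beta_0$ we have $\varphi=y(st)$, so $\varphi(o_k)=y(\frac c2)$, $\varphi(p_k)=y(c)$, $\varphi(q_k)=y(2c)$ for all $k$. From (4), $y(z)=\beta_0+z\sin\beta_0+O(z^2)$. Hence $\Delta_k=\frac c2\sin\beta_0+O(c^2)$; the angles at $p_k$ are $\frac c4\sin\beta_0$, $\frac c4\sin\beta_0$, $\beta_0+\frac c2\sin\beta_0$ up to $O(c^2)$; and the three equal angles at $q_k$ are $\frac13(c-\frac c2+\frac c4)\sin\beta_0=\frac c4\sin\beta_0$ up to $O(c^2)$. The angle function of $W'_k$ starts at $y(\frac c2)$, rises along the edge to $y(2c)-\Delta_k=\beta_0+\frac32c\sin\beta_0+O(c^2)$, and then jumps down to about $\frac c4\sin\beta_0$.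

The jumps are inherited by later generations. So the sectors must allow data with finitely many jumps.

## 5. Sectors with piecewise smooth data

**Definition 2.** $\mathfrak B$ is the set of right-continuous functions $\beta$ on $[0,\infty)$ for which there are finitely many breakpoints $0=a_0<a_1<\dots<a_r<a_{r+1}=\infty$ such that on each $(a_i,a_{i+1})$ the function extends to a smooth function on the closure with values in $(0,\pi)$, and $\beta$ is constant on $[a_r,\infty)$. Jumps at $a_1,\dots,a_r$ are allowed. Put $\mu(\beta)=\sup\beta$.

A constant in $(0,\pi)$ belongs to $\mathfrak B$, with $r=0$. The angle function of $W_k'$ in the last example, extended by its last value, belongs to $\mathfrak B$ with $r=1$, for small $c$.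

**Definition 3.** A *sector* $S$ consists of $\beta\in\mathfrak B$ with chosen breakpoints, a level $n\ge0$, a number $x_S\ge0$, a sign $\varepsilon=\pm1$ telling whether $(\partial_s,\partial_t)$ is a positive basis, and a coloring: the $s$-lines have one of the colors red/blue and the $t$-lines the other.

**Step 1.** *The angle function of a sector.* On $[0,\infty)^2$ let $A$ be the continuous solution of
$$A(s,t)=\int_0^s\!\!\int_0^t\sin\bigl(\beta(t')+A(s',t')\bigr)\,dt'ds',\qquad\varphi:=\beta(t)+A(s,t). \tag{5}$$
It exists and is unique: start Picard iteration at $A_0=0$; then $|A_1-A_0|\le st$, and since $\sin$ is $1$-Lipschitz, $|A_j-A_{j-1}|\le(st)^j/(j!)^2$ by induction. The same estimate applied to the difference of two solutions gives uniqueness. From (5),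
$$\varphi(s,0)=\beta(0),\qquad\varphi(0,t)=\beta(t),\qquad\varphi_s=A_s=\int_0^t\sin\varphi\,dt'\ \text{ is continuous},$$
and the jump $\varphi(s,a_i^+)-\varphi(s,a_i^-)=\beta(a_i^+)-\beta(a_i^-)$ does not depend on $s$.

**Step 2.** *Smoothness on strips.* We show that on each strip $[0,\infty)\times[a_i,a_{i+1}]$, with one-sided values on its boundary, $\varphi$ is the restriction of a $C^\infty$ solution of $\varphi_{st}=\sin\varphi$ on $\mathbb R^2$. Use induction on $i$. Let $\alpha_i(s)=\varphi(s,a_i^+)$. It is smooth on $[0,\infty)$: $\alpha_0$ is constant, and for $i\ge1$ it is the trace on $t=a_i$ of the solution of the previous strip plus the constant jump. Extend $\alpha_i$ and $\beta|_{(a_i,a_{i+1})}$ to smooth functions $\hat\alpha,\hat\beta$ on $\mathbb R$. Let $\hat\varphi$ be the unique continuous solution on $\mathbb R^2$ (Picard, as in Step 1) of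
$$\hat\varphi(s,t)=\hat\alpha(s)+\hat\beta(t)-\hat\alpha(0)+\int_0^s\!\!\int_{a_i}^t\sin\hat\varphi\,dt'ds'.$$
On the strip, (5) gives $\varphi(s,t)=\beta(t)+A(s,a_i)+\int_0^s\int_{a_i}^t\sin\varphi$ and $A(s,a_i)=\alpha_i(s)-\beta(a_i)=\alpha_i(s)-\alpha_i(0)$, so $\varphi$ satisfies the same equation, and $\hat\varphi=\varphi$ there by uniqueness. Finally
$$\hat\varphi_s=\hat\alpha'(s)+\int_{a_i}^t\sin\hat\varphi(s,t')\,dt',\qquad\hat\varphi_t=\hat\beta'(t)+\int_0^s\sin\hat\varphi(s',t)\,ds',$$
so $\hat\varphi\in C^k$ implies $\hat\varphi\in C^{k+1}$. Hence $\hat\varphi\in C^\infty$, and $\hat\varphi_{st}=\sin\hat\varphi$.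

**Step 3.** *Constants.* Here we fix the sequence $c_n$ of Section 3. Put $\Theta_0=\max\theta_i<\pi$ and $\Theta=\frac12(\Theta_0+\pi)<\pi$. Fix $\delta>0$ with $\Theta_0\exp\bigl(4\delta\sum_{j\ge0}(j+1)^{-2}\bigr)\le\Theta$. Put
$$c_n=\delta(n+1)^{-2},\qquad\Theta_n=\Theta_0\exp\Bigl(4\sum_{j<n}c_j\Bigr)\le\Theta,\qquad\Theta_{n+1}=\Theta_ne^{4c_n},\qquad\sum_n2\sqrt{c_n}=\infty. \tag{6}$$
A level-$n$ sector is required to satisfy $\mu(\beta)\le\Theta_n$. For each sector choose $c\in[c_n,2c_n]$ with $\sqrt c\,2^k\ne a_i$ for all $k\in\mathbb Z$, $1\le i\le r$; only countably many $c$ are excluded. This will keep the corners of the staircase off the jump lines.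

**Lemma 3.** On $Z=\{st\le2c\}$, also for one-sided limits in $t$,
$$A\ge0,\qquad0<\beta(t)\le\varphi(s,t)\le\mu(\beta)e^{2c}\le\Theta_{n+1}\le\Theta<\pi .$$
In particular $\sin\varphi>0$ on $Z$, and on $Z$ both $A$ and $\varphi$ are nondecreasing in $s$, and $A$ is nondecreasing in $t$.

*Proof.* Let $I(z)=\sum_jz^j/(j!)^2\le e^z$. Since $\int_0^s\!\int_0^t(s't')^j/(j!)^2=(st)^{j+1}/((j+1)!)^2$, we have $I(st)=1+\int_0^s\!\int_0^tI(s't')\,dt'ds'$. Let $A_j$ be the Picard iterates of (5) and $\mu=\mu(\beta)$. Suppose $A_j\ge0$ and $\beta+A_j\le\mu I(st)$ on $Z$; this holds for $j=0$. On $Z$, $\mu I(st)\le\mu e^{2c}\le\Theta_ne^{4c_n}=\Theta_{n+1}<\pi$, so $0\le\sin(\beta+A_j)\le\beta+A_j\le\mu I$. The set $Z$ contains the rectangle $[0,s]\times[0,t]$ with each of its points $(s,t)$, so $0\le A_{j+1}\le\iint\mu I=\mu(I-1)$ and $\beta+A_{j+1}\le\mu+\mu(I-1)=\mu I$. Let $j\to\infty$. One-sided limits of $\beta$ lie in $(0,\mu]$, so the bounds hold for them too. Monotonicity follows from $\varphi_s=A_s=\int_0^t\sin\varphi\ge0$ and from $A(s,t)-A(s,t_1)=\int_0^s\int_{t_1}^t\sin\varphi\ge0$ for $t_1\le t$. $\square$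

## 6. The staircase of a sector and its children

**Definition 4.** For a sector $S$ with chosen $c$, and $k\in\mathbb Z$, let
$$p_k=(s_k,t_k)=(\sqrt c\,2^{-k},\sqrt c\,2^k),\qquad q_k=(s_k,t_{k+1}),\qquad o_k=(s_{k+1},t_k),$$
$$R_S=[0,\infty)^2\setminus\bigcup_k\{s>s_k,\ t>t_k\}.$$

For $s\in(s_{k+1},s_k]$, the removed sets meeting this abscissa are those with index $\ge k+1$, so the points of $R_S$ are those with $t\le t_{k+1}$; for $s=0$ nothing is removed. Hence $R_S$ is closed, and $R_S\subset Z$ since $s_kt_{k+1}=2c$. It contains $\{st\le c\}$, so it contains a relative neighborhood of every point of both axes. Its *outer boundary* is disjoint from the axes and consists of the edges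

- $p_kq_k$ on $s=s_k$, of length $\ell_k=t_{k+1}-t_k$;
- $p_{k+1}q_k$ on $t=t_{k+1}$, of length $m_k=s_k-s_{k+1}$.

Near $p_k$, $R_S$ fills three quadrants, and near $q_k$ one quadrant. The *pieces* of $S$ are the sets $R_S\cap\{a_i\le t\le a_{i+1}\}$, with the metric $g=ds^2+2\cos\varphi\,ds\,dt+dt^2$. As $t_k\ne a_i$ for $i\ge1$, $\varphi$ is continuous at all $p_k,q_k,o_k$. The jump line $t=a_i$ ($i\ge1$) leaves $R_S$ at the interior point $(s_k,a_i)$ of the edge $p_kq_k$ with $t_k<a_i<t_{k+1}$.

Put
$$\Delta_k=\varphi(p_k)-\varphi(o_k)=\int_{s_{k+1}}^{s_k}\!\!\int_0^{t_k}\!\sin\varphi>0,\qquad\mathcal A_k=\int_{s_{k+1}}^{s_k}\!\!\int_{t_k}^{t_{k+1}}\!\sin\varphi>0.$$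
The integrals run over subsets of $Z$, so they are positive, and
$$\varphi(q_k)-\varphi(p_{k+1})=\int_{s_{k+1}}^{s_k}\!\!\int_0^{t_{k+1}}\!\sin\varphi=\Delta_k+\mathcal A_k. \tag{7}$$
Following Section 4, define
$$b_1^k=b_2^k=\tfrac12\Delta_k,\quad b_3^k=\varphi(o_k),\quad b_1^k+b_2^k+b_3^k=\varphi(p_k);\qquad g_k=\tfrac13\bigl(b_1^{k+1}+\mathcal A_k\bigr).$$

**Definition 5.** The *children* of $S$ are the following sectors of level $n+1$, one of each kind for every $k\in\mathbb Z$. We describe them with $s$ to the right and $t$ upward; for $\varepsilon=-1$ take the mirror image.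

- $W'_k$ has apex $p_k$; its coordinates $(s',t')$ have the same colors and sign as $(s,t)$; data $\beta'(\tau)=\varphi(s_k,t_k+\tau)-\Delta_k$ for $0\le\tau<\ell_k$ and $\beta'(\tau)=g_k$ for $\tau\ge\ell_k$; breakpoints (besides $0$): the numbers $a_i-t_k\in(0,\ell_k)$, and $\ell_k$.
- $W''_k$ has apex $p_{k+1}$; its $s''$-lines have the color of the $t$-lines, its $t''$-lines the color of the $s$-lines; sign $-\varepsilon$; data $\beta''(\tau)=b_1^{k+1}+\varphi(s_{k+1}+\tau,t_{k+1})-\varphi(p_{k+1})$ for $0\le\tau<m_k$ and $\beta''(\tau)=g_k$ for $\tau\ge m_k$; breakpoint (besides $0$): $m_k$.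
- $C_k$ has apex $p_k$, constant data $b_2^k$, the colors of $(s,t)$, sign $-\varepsilon$.
- $D_k$ has apex $q_k$, constant data $g_k$, the colors of $(s,t)$, sign $-\varepsilon$.

For a child, $x_{\rm child}=x_S+s+t$ evaluated at its apex. At an apex $st\in\{c,2c\}$, so
$$x_{\rm child}\ge x_S+2\sqrt c\ge x_S+2\sqrt{c_n}. \tag{8}$$

**Lemma 4.** All child data lie in $\mathfrak B$ and satisfy $\mu\le\Theta_{n+1}$. The apex angles at $p_k$ are $b_1^k$ for $W''_{k-1}$, $b_2^k$ for $C_k$, $b_3^k$ for $W'_k$.

*Proof.* *Positivity.* This is where the choice $\delta'_k=\Delta_k$ is used. For $t\in[t_k,t_{k+1}]$, also for one-sided limits, Lemma 3 gives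
$$\varphi(s_k,t)-\Delta_k=\beta(t)+A(s_k,t)-\Delta_k\ge\beta(t)+A(s_k,t_k)-\Delta_k=\beta(t)+A(s_{k+1},t_k)>0 .$$
Since $\varphi$ is nondecreasing in $s$ on $Z$, $\beta''\ge b_1^{k+1}>0$ on $[0,m_k)$ and in the limit at $m_k$. Clearly $g_k,b_2^k>0$.

*Upper bound.* On their first parts, $\beta'\le\varphi(s_k,\cdot)$, and $\beta''\le\varphi(\cdot,t_{k+1})$ because $b_1^{k+1}\le\varphi(p_{k+1})$. Also $b_2^k\le\varphi(p_k)$. By (7), $3g_k=b_1^{k+1}+\mathcal A_k\le\varphi(p_{k+1})+\varphi(q_k)-\varphi(p_{k+1})=\varphi(q_k)$. All the points used lie in $Z$, so everything is at most $\Theta_{n+1}$ by Lemma 3.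

*Structure.* Between breakpoints the data are smooth up to the closure, since $\varphi$ is smooth on closed strips (Step 2); for $\beta''$ note that $t_{k+1}$ is not a breakpoint of $\beta$. The data are right-continuous and finally constant.

*Apex angles.* $\beta'(0)=\varphi(p_k)-\Delta_k=b_3^k$ and $\beta''(0)=b_1^{k+1}$. $\square$

So the children are again admissible sectors, one level higher, and the construction can be repeated forever.

## 7. Gluing all generations into a surface $M$

Start with $2N$ sectors of level $0$ with constant data $\theta_1,\dots,\theta_{2N}$ and $x_S=0$. Arrange them cyclically around a common apex $o$, with rays alternately red and blue and alternating signs, and glue consecutive sectors along the common ray by arc length. Add recursively all children. Let $M$ be the quotient of $\bigsqcup_SR_S$ by these identifications and the following ones, by arc length, for every $S$ and $k$: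

- (G1) the part $[0,\ell_k]$ of the $t'$-axis of $W'_k$ with the edge $p_kq_k$;
- (G2) the part $[0,m_k]$ of the $t''$-axis of $W''_k$ with the edge $p_{k+1}q_k$;
- (G3) the $s'$-axis of $W'_k$ with the $s$-colored axis of $C_k$, and the $s''$-axis of $W''_{k-1}$ with the $t$-colored axis of $C_k$, all starting at $p_k$;
- (G4) the part $[\ell_k,\infty)$ of the $t'$-axis of $W'_k$ with the $t$-colored axis of $D_k$, and the part $[m_k,\infty)$ of the $t''$-axis of $W''_k$ with the $s$-colored axis of $D_k$.

Here "$s$-colored" and "$t$-colored" refer to the colors of the $s$- and $t$-lines of $S$.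

**Step 4.** *$M$ is a connected oriented surface.* For a given $S$, (G1)–(G4) involve only the outer boundary of $R_S$ and the axes of the children of $S$. These sets are disjoint for different $S$ and disjoint from the axes of level-$0$ sectors, and every boundary point of every $R_S$ belongs to one of these sets or to an initial ray. So the classes of boundary points are the following. The picture is drawn for $\varepsilon=1$; for $\varepsilon=-1$ it is mirrored.

- At $o$: the $2N$ apices in cyclic order.
- At interior points of edges, and at points other than the initial one of the rays in (G3), (G4) and of the initial rays: two points, one on each side.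
- At $p_k$, counterclockwise from the edge $p_kq_{k-1}$: $W''_{k-1}$, $C_k$, $W'_k$, then the edge $p_kq_k$, then $R_S$.
- At $q_k$, counterclockwise from the edge $q_kp_k$: $W'_k$, $D_k$, $W''_k$, then the edge $q_kp_{k+1}$, then $R_S$.

Colors and signs agree with this picture. At $p_k$ the six rays counterclockwise are: the edge to the right ($s$), the $s''$-axis of $W''_{k-1}$ (color of $t$), the $s'$-axis of $W'_k$ ($s$), the edge upward ($t$), and two net lines inside $R_S$, to the left ($s$) and down ($t$). At $q_k$ they are: the edge down ($t$), an $s'$-line inside $W'_k$ ($s$), the continued $t'$-axis ($t$), the continued $t''$-axis ($s$), an $s''$-line inside $W''_k$ ($t$), the edge to the left ($s$). In $C_k$ and $D_k$ one passes counterclockwise from the $t$-colored to the $s$-colored axis, which is the sign $-\varepsilon$. In $W''_k$ one passes counterclockwise from the $t''$-axis to the $s''$-axis, again $-\varepsilon$. In $W'_k$ one passes from the $s'$-axis to the $t'$-axis, which is $\varepsilon$. Equal colors are glued to equal colors.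

Now the topology. Call boundary arcs the edges, the $s$-axes, and the parts into which the $t$-axes are divided in (G1)–(G4). For a class $\{z_1,\dots,z_m\}$, $z_i\in R_{S_i}$, and $r>0$, let $D_r(z_i)\subset R_{S_i}$ be the set of points at coordinate $\ell^1$-distance less than $r$ from $z_i$. Let $r$ be less than the distance from $z_i$ to all boundary arcs not containing $z_i$ and to all other points $p_k,q_k$ and apices (on $R_{S_i}$ and under the gluing). Then $\bigcup_iD_r(z_i)$ is saturated: its boundary points other than the $z_i$ lie on boundary arcs issuing from the $z_i$, at arc length less than $r$, and these arcs are glued to one another by arc length. Its image is an open disc around the class, made of the $D_r(z_i)$ in the above cyclic order. Two distinct classes are finite and disjoint, so for small $r$ their discs are disjoint, and $M$ is Hausdorff. There are countably many sectors, so $M$ has a countable base. It is connected, because every child shares its apex with its parent's $R_S$; it is oriented by the signs, and it has no boundary. A disc meets only finitely many $R_S$ and finitely many pieces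 of each, so the decomposition of $M$ into pieces is locally finite. No two points of one $R_S$ are identified, so each $R_S$ sits injectively in $M$.

**Step 5.** *Curvatures match along all arcs.* By Lemma 2(ii), in a sector of sign $\varepsilon$ and with respect to the orientation of $M$, $s$-lines have geodesic curvature $-\varepsilon\varphi_s$ and $t$-lines have $\varepsilon\varphi_t$. (For $\varepsilon=1$ take $(p,q)=(s,t)$; for $\varepsilon=-1$ take $(p,q)=(t,s)$.)

- (G1): from $R_S$ we get $\varepsilon\varphi_t(s_k,\cdot)$, from $W'_k$ we get $\varepsilon(\beta')'$, the same.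
- (G2): from $R_S$ we get $-\varepsilon\varphi_s(\cdot,t_{k+1})$; from $W''_k$, which has sign $-\varepsilon$ and whose $t''$-line this is, we get $-\varepsilon(\beta'')'$, the same.
- (G3), (G4) and the initial rays are geodesics from both sides: on $s$-axes $\varphi(s,0)$ is constant, and on the $t$-axes concerned the data are constant.
- Jump lines $t=a_i$ are $s$-lines, and $\varphi_s$ is continuous across them.

**Step 6.** *The angles around every point add up to $2\pi$.*

- Interior points of edges, rays and jump lines where $\varphi$ is smooth on both sides: two straight angles, each $\varphi+(\pi-\varphi)$.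
- $o$: $\sum\theta_i=2\pi$.
- $p_k$: $R_S$ contributes $\varphi+2(\pi-\varphi)=2\pi-\varphi(p_k)$, the children contribute $b_1^k+b_2^k+b_3^k=\varphi(p_k)$.
- $q_k$: $R_S$ contributes $\varphi(q_k)$; $W'_k$ contributes $\pi-\beta'(\ell_k^-)+g_k$; $D_k$ contributes $g_k$; $W''_k$ contributes $\pi-\beta''(m_k^-)+g_k$. Since $\beta'(\ell_k^-)=\varphi(q_k)-\Delta_k$ and $\beta''(m_k^-)=b_1^{k+1}+\varphi(q_k)-\varphi(p_{k+1})$, the sum is, by (7),
$$2\pi+3g_k-\bigl[\varphi(q_k)-\varphi(p_{k+1})-\Delta_k+b_1^{k+1}\bigr]=2\pi+3g_k-\bigl[\mathcal A_k+b_1^{k+1}\bigr]=2\pi .$$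
- $(s_k,a_i)$ on the edge $p_kq_k$: with $\varphi^\pm=\varphi(s_k,a_i^\pm)$, $R_S$ contributes $\varphi^-+(\pi-\varphi^+)$ and $W'_k$ contributes $\pi-(\varphi^--\Delta_k)+(\varphi^+-\Delta_k)$; the total is $2\pi$.

A breakpoint on the $t$-axis of a child is by Definition 5 a point of one of the last two kinds for its parent, and level-$0$ sectors have no breakpoints, so the list is complete.

## 8. The hyperbolic metric of $M$

**Step 7.** *A chart in $H^2$ around every point.* Let $z\in M$ and let $K_1,\dots,K_m$ be the germs at $z$ of the pieces containing $z$, in counterclockwise order. If $m=1$, then $z$ is interior to a piece. On $K_j$ the function $\varphi$ is the restriction of a smooth solution $\varphi_j$ of $\varphi_{st}=\sin\varphi$ on a neighborhood of $z$ in the $(s,t)$-plane (Step 2), with values in $(0,\pi)$ by Lemma 3 and continuity. The metric of this neighborhood has curvature $-1$ by Lemma 2(ii), so a smaller neighborhood embeds into $H^2$ isometrically and preserving orientation.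

If $m=1$ this is the chart. Otherwise place $K_1$ in this way with $z$ at a point $\bar z\in H^2$, then place $K_2$ adjacent to it along the common arc, and so on. This is possible since a curve in $H^2$ is determined by its initial unit vector and its geodesic curvature as a function of arc length, and the curvatures match by Step 5. Let $(\rho,\vartheta)$ be geodesic polar coordinates about $\bar z$. Along a smooth arc from $\bar z$, parametrized by arc length, $\rho$ has derivative tending to $1$ at $\bar z$. So for small $\rho_0$ the arc has the form $\vartheta=\vartheta_j(\rho)$ with $\vartheta_j$ continuous on $[0,\rho_0)$ and $\vartheta_j(0)$ its initial direction. Then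
$$K_j\cap\{\rho<\rho_0\}=\{\vartheta_j(\rho)\le\vartheta\le\vartheta_{j+1}(\rho)\},\qquad\vartheta_{j+1}(0)-\vartheta_j(0)=\text{angle of }K_j .$$
By Step 6, $\vartheta_{m+1}(0)=\vartheta_1(0)+2\pi$. So the last arc starts in the direction of the first. It also has the same curvature function, since both are the arc common to $K_m$ and $K_1$. Hence $\vartheta_{m+1}=\vartheta_1+2\pi$, and the germs form exactly a disc about $\bar z$. This is a chart of $M$ at $z$.

**Step 8.** *The charts are compatible.* A change between two such charts is a homeomorphism of open subsets of $H^2$ which on each piece is locally the restriction of an orientation-preserving isometry of $H^2$. On adjacent pieces these isometries agree on an arc, hence coincide. So coordinate changes are locally isometries of $H^2$, and $M$ carries a smooth metric $g$ of curvature $-1$. Choosing the discs small enough to lie in all the neighborhoods on which the $\varphi_j$ were defined, we obtain the following property.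

**(P)** Every $z\in M$ has arbitrarily small open neighborhoods $V$, isometric to geodesic discs in $H^2$ centered at $z$, with $V=K_1\cup\dots\cup K_m$. Here the $K_j\ni z$ are the (closed in $V$) parts of the pieces at $z$, separated by smooth arcs from $z$ to $\partial V$, and these arcs are net lines for both adjacent pieces. For each $j$ there are smooth functions $s_j,t_j,\varphi_j$ on all of $V$, extending those of the piece, such that $(s_j,t_j)$ are coordinates on $V$, $g=ds_j^2+2\cos\varphi_j\,ds_jdt_j+dt_j^2$ on $V$, $\partial_{s_j}\partial_{t_j}\varphi_j=\sin\varphi_j$, and $0<\varphi_j<\pi$.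

## 9. Continuous selections, and completeness

Several functions on $M$ are continuous and, on each $K_j$, equal to a smooth function defined on all of $V$. The next lemma says that such functions are Lipschitz. It will be used three times.

**Lemma 5.** Let $u:[a,b]\to\mathbb R^d$ be continuous, let $u_1,\dots,u_m$ be $\ell$-Lipschitz, and let $u(t)\in\{u_1(t),\dots,u_m(t)\}$ for all $t$. Then $u$ is $\ell$-Lipschitz.

*Proof.* The hypothesis passes to subintervals, so it suffices to show $|u(b)-u(a)|\le\ell(b-a)$. Use induction on $m$; $m=1$ is trivial. Let $u(a)=u_j(a)$ and $\tau=\max\{t:u(t)=u_j(t)\}$, which exists since this set is closed. Then $|u(\tau)-u(a)|=|u_j(\tau)-u_j(a)|\le\ell(\tau-a)$. If $\tau<b$, then for $\tau'\in(\tau,b)$ only the other $m-1$ functions occur on $[\tau',b]$, so $|u(b)-u(\tau')|\le\ell(b-\tau')$. Let $\tau'\to\tau$. $\square$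

**Corollary 6.** Let $V$ be a geodesically convex open set, $V=\bigcup_{j\le m}K_j$, $h:V\to\mathbb R^d$ continuous, $h=h_j$ on $K_j$ with $h_j\in C^1(V)$ and $|dh_j|\le\ell$ on $V$. Then $h$ is $\ell$-Lipschitz on $V$.

*Proof.* Apply Lemma 5 to $h$ and the $h_j$ along the minimizing geodesic, parametrized by arc length, between two points of $V$. $\square$

For example, $h=\max(0,x)$ on the line is continuous with $h_1=0$, $h_2=x$, and is $1$-Lipschitz; continuity is essential, as a step function shows.

**Step 9.** *A function that measures distance.* Put $x=x_S+s+t$ on $R_S$. It is compatible with the gluings. For (G1) both sides give $x_S+s_k+t_k+\tau$; for (G2) both give $x_S+s_{k+1}+t_{k+1}+\tau$; for (G3) all give $x_S+s_k+t_k+\tau$. For (G4), at distance $\tau$ from $q_k$, $W'_k$ gives $x_S+s_k+t_k+\ell_k+\tau$, $W''_k$ gives $x_S+s_{k+1}+t_{k+1}+m_k+\tau$, and $D_k$ gives $x_S+s_k+t_{k+1}+\tau$; all are equal. So $x$ is a continuous function on $M$ with $x(o)=0$. On each piece (3) gives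
$$g=\cos^2\tfrac\varphi2\,(ds+dt)^2+\sin^2\tfrac\varphi2\,(ds-dt)^2,$$
so $|dx|\le L:=1/\cos(\Theta/2)$ by Lemma 3. Given $\eta>0$, in a sufficiently small $V$ as in (P) the extensions satisfy $|d(s_j+t_j)|\le L+\eta$. By Corollary 6, $x$ is $(L+\eta)$-Lipschitz on $V$. Subdivide a curve from $o$ to $z$ into finitely many arcs, each in such a $V$, and let $\eta\to0$. This gives
$$x(z)\le L\,d(o,z)\qquad(z\in M). \tag{9}$$

**Step 10.** *The sets $\{x\le X\}$ are compact.* A point of $R_S$ with $x\le X$ has $x_S\le X$. By (8) a level-$n$ sector has $x_S\ge\sum_{j<n}2\sqrt{c_j}$, which tends to $\infty$ by (6). So only finitely many levels occur. The ancestors $S'$ of $S$ satisfy $x_{S'}\le x_S$, and each sector has only finitely many children with $x_{\rm child}\le X$, because $s_k+t_k\to\infty$ as $|k|\to\infty$ (and $s_k+t_{k+1}\ge s_k+t_k$). So finitely many sectors occur. Each $R_S\cap\{s+t\le X-x_S\}$ is closed and bounded in the plane, hence compact.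

By (9) a closed metric ball about $o$ of radius $\rho$ lies in $\{x\le L\rho\}$, so it is compact, and $M$ is complete by the Hopf–Rinow theorem. By the Killing–Hopf theorem the universal cover of $M$ is isometric to $H^2$. Lift the pieces, coordinates, colors and orientation to $H^2$. The pieces lift homeomorphically, since a piece is contractible (shrink $s$ to $0$, then $t$). Property (P) holds on $H^2$, and the decomposition stays locally finite.

## 10. The immersion

**Step 11.** *Prescribing the second fundamental form.* On each piece let $(p,q)$ be $(s,t)$ or $(t,s)$, ordered so that $(\partial_p,\partial_q)$ is positive. Put $\sigma=+1$ if $p$-lines are red, $\sigma=-1$ if they are blue, and prescribe $II=2\sigma\sin\varphi\,dp\,dq$. If $p$-lines are blue, then $q$-lines are red and $-\sigma=+1$. So by (2), for unit tangents $T$ of net lines, on every piece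
$$II(T,T)=0,\qquad II(T,JT)=+1\ \text{(red lines)},\quad-1\ \text{(blue lines)}. \tag{10}$$
Call a $C^1$ map $f:W\to E^3$, $W\subset H^2$ open, *adapted* if on each piece in $W$ it is smooth up to the boundary, isometric, and has the prescribed $II$ with respect to the normal $n=df(e)\times df(Je)$, $|e|=1$.

**Step 12.** *Local existence: the pieces fit along the arcs.* Let $z\in H^2$, $V=\bigcup K_j$ as in (P), and let $\iota:T_zH^2\to E^3$ be a linear isometric embedding. By Lemma 2(iii),(iv), applied to $\varphi_j$ on the disc $V$, there are unique smooth isometric $f_j:V\to E^3$ with normal $n_j=df_j(e)\times df_j(Je)$, $II=2\sigma_j\sin\varphi_j\,dp_jdq_j$, $f_j(z)=0$, $df_j(z)=\iota$. Let $\gamma$ be the arc common to $K_j$ and $K_{j+1}$, starting at $z$, with unit tangent $T$ and geodesic curvature $k$. It is a net line for both pieces, with the same color. By (10), for both $i=j,j+1$ the frame $(df_iT,df_iJT,n_i)$ along $\gamma$ satisfies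
$$(df_iT)'=k\,df_iJT,\qquad(df_iJT)'=-k\,df_iT+\tau n_i,\qquad n_i'=-\tau\,df_iJT,$$
with the same $k$, with the same $\tau=\pm1$ determined by the color of $\gamma$, and with the same initial values. So the frames agree along $\gamma$, and by integrating $df_iT$ we get $f_j=f_{j+1}$ and $df_j=df_{j+1}$ along $\gamma$. Non-adjacent $K_j$ meet only at $z$. Hence $f:=f_j$ on $K_j$ is a well-defined continuous map, and $\Lambda:=df_j$ on $K_j$ is a continuous field of linear maps.

**Step 13.** *The glued map is $C^1$ with $df=\Lambda$.* This needs an argument, since $f$ is known to be differentiable only on each closed $K_j$ separately. Work in a chart of $V$ with values in $\mathbb R^2$. Let $w\in V$, $\eta>0$. In a small Euclidean ball $B$ around $w$ only those $K_j$ occur which contain $w$. For them $df_j(w)=\Lambda_w$, so we may also assume $\|df_j-\Lambda_w\|\le\eta$ on $B$. Apply Corollary 6, with the flat metric on $B$, to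
$$h(v)=f(v)-f(w)-\Lambda_w(v-w),\qquad h_j(v)=f_j(v)-f(w)-\Lambda_w(v-w).$$
So $h$ is $\eta$-Lipschitz, and $h(w)=0$, hence $|h(v)|\le\eta|v-w|$ on $B$. Thus $f$ is differentiable at $w$ with differential $\Lambda_w$, and $\Lambda$ is continuous. So $f$ is adapted on $V$.

**Step 14.** *Uniqueness up to rigid motions.* Let $f,\tilde f$ be adapted on a connected open $W$. For $w\in W$ let $Q_w$ be the unique proper rigid motion with $Q_w(f(w))=\tilde f(w)$ and $dQ_w\circ df_w=d\tilde f_w$. In a small disc of type (P), each $K_j$ is connected with connected interior. By Lemma 2(iv), $Q_w$ is constant on this interior, and by continuity on $K_j$. All $K_j$ contain the center of the disc, so $Q_w$ is constant on the disc. Thus $Q_w$ is locally constant, hence constant $=Q$, and $\tilde f=Q\circ f$.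

**Step 15.** *A global immersion.* Consider the germs of adapted maps at all points of $H^2$. Over a disc $V$ as in (P), with the adapted map $f$ of Steps 12 and 13, every adapted germ at a point of $V$ is the germ of $Q\circ f$ for exactly one proper rigid motion $Q$, by Step 14. So the germs form a covering space of $H^2$ whose sheets over $V$ are the maps $Q\circ f$. As $H^2$ is simply connected, this covering has a global section, that is, an adapted map $f:H^2\to E^3$.

It is a $C^1$ immersion with isometric differential. It preserves the length of every rectifiable curve. A curve $\gamma$ for which $f\circ\gamma$ has finite length is itself rectifiable, because a $C^1$ immersion is locally bi-Lipschitz onto its image. Hence the induced intrinsic metric is that of $H^2$.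

## 11. The area of the spherical image

**Step 16.** *Regularity.* In a disc $V$ of type (P), $df$ (in a chart) and $n$ are continuous and on each $K_j$ equal to functions smooth on $V$, namely $df_j$ and $n_j$. By Corollary 6, applied on smaller discs where the derivatives are bounded, they are locally Lipschitz. So $f\in C^{1,1}_{loc}$ and $n$ is locally Lipschitz on $H^2$. On each piece $f$ is smooth up to the boundary by Definition 2, Step 2 and the construction of the $f_j$, and the pieces form a locally finite decomposition into closed sets bounded by smooth arcs. This is item 1 of Theorem 1.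

**Step 17.** *The bound for $|n(E)|$.* The locally finite system of boundary arcs has measure zero. Outside it the determinant of $dn$ is the Gaussian curvature of $f$, that is, $\det II/\det g=-\sin^2\varphi/\sin^2\varphi=-1$. The area formula for Lipschitz maps, applied on countably many disjoint Borel sets on which $n$ is Lipschitz, gives for every Borel $E\subset H^2$
$$|n(E)|\le\int_{S^2}\#\bigl(n^{-1}(y)\cap E\bigr)\,dy=\int_E|\det dn|\,dA=\operatorname{area}(E).$$
For pairwise disjoint closed $E_1,\dots,E_k$ in a bounded open $U$ this yields
$$\sum_i|n(E_i)|\le\sum_i\operatorname{area}(E_i)\le\operatorname{area}(U)=:C_U .$$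
So $f$ has locally bounded extrinsic curvature. This is item 2.

**Step 18.** *The branch point.* At a lift of $o$ the $2N$ initial rays issue with consecutive angles $\theta_1,\dots,\theta_{2N}$. They are asymptotic by (10). Inside each of the $2N$ sectors the form $II=2\sigma\sin\varphi\,dp\,dq$ of that sector is nonzero in all interior directions, since there $dp,dq>0$ and $0<\varphi<\pi$. So exactly these $2N$ rays are asymptotic. This is item 3, and Theorem 1 is proved. $\blacksquare$

For $N=3$ and $\theta_i=\pi/3$, the surface has at a lift of $o$ the same six rays, with the same alternating values $II(T,JT)=\pm1$, as the saddle of Section 1.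

**Remark 7** (not used above). By Efimov's theorem (Mat. Sb. 64 (1964)), no complete surface with $K\le\mathrm{const}<0$ admits a $C^2$ isometric immersion into $E^3$. So the regularity $C^{1,1}_{loc}$ of Theorem 1 cannot be raised to $C^2$.
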